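# Integral means of quasiconformal self-maps of the disk at negative exponents

## Quasiconformal maps, compression ratios, and the function $B(K,t)$

Throughout, $\mathbb D$ is the open unit disk, $\mathbb H$ the open upper half-plane, $K>1$, and
$$k=\frac{K-1}{K+1}\in(0,1),\qquad K=\frac{1+k}{1-k}.$$
We write $X\asymp Y$ if $X/Y$ lies between two positive constants that do not depend on the point or radius under discussion.

**Definition (quasiconformal map).** A sense-preserving homeomorphism $f$ between plane domains is $K$-quasiconformal ($K$-qc) if it has locally square-integrable weak derivatives and $|f_{\bar z}|\le k|f_z|$ almost everywhere. The function $\mu_f=f_{\bar z}/f_z$ is its Beltrami coefficient, so the condition reads $\|\mu_f\|_\infty\le k$. In particular, a $C^1$ homeomorphism with $|f_{\bar z}|\le k|f_z|$ and $f_z\neq0$ everywhere is $K$-qc.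

*Example.* Let $g_K(z)=z|z|^{K-1}=z^{(K+1)/2}\bar z^{(K-1)/2}$ (any branch of the logarithm, conjugated in the second factor). Then $\mu_{g_K}(z)=\frac{K-1}{K+1}\,\frac{z}{\bar z}$ has modulus exactly $k$, so $g_K$ is $K$-qc. It keeps every ray from the origin, so it maps $\mathbb H$ onto $\mathbb H$.

By "a $K$-qc map of $\mathbb D$ to itself" we mean a $K$-qc homeomorphism of $\mathbb D$ *onto* $\mathbb D$. Such a map extends to a homeomorphism of $\overline{\mathbb D}$. (If non-surjective maps were admitted as well, the supremum below could only increase, so Theorem 1 and the disproof would be unaffected.)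

**Definition (integral means).** For a $K$-qc self-map $f$ of $\mathbb D$ and $t\in\mathbb R$,
$$I(t,f)=\limsup_{r\to1}\frac{\log\int_0^{2\pi}\Big(\frac{1-|f(re^{i\theta})|}{1-r}\Big)^t\,d\theta}{-\log(1-r)},\qquad B(K,t)=\sup_fI(t,f),\tag{1}$$
the supremum being over all $K$-qc self-maps $f$ of $\mathbb D$.

The quotient in (1) measures how much $f$ compresses or expands distance to the boundary. For $t<0$ it is *compression* that makes the integral large.

*Examples.* For $f(z)=z$ the quotient is $1$ and $I(t,f)=0$ for all $t$. For every $f$ we have $I(0,f)=0$, so $B(K,0)=0$.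

**Textbook facts.**

* (Höl) A $K$-qc homeomorphism of $\mathbb D$ onto $\mathbb D$ is $1/K$-Hölder on $\overline{\mathbb D}$ (Mori's theorem, after Möbius normalization). The inverse map is also $K$-qc.
* (QS) For $R<1$ there is an increasing homeomorphism $\eta_R$ of $[0,\infty)$ such that every qc homeomorphism $g$ of $\mathbb C$ with $\|\mu_g\|_\infty\le R$ satisfies, for distinct $x,y,w$,
$$|g(x)-g(w)|\le\eta_R\Big(\frac{|x-w|}{|y-w|}\Big)|g(y)-g(w)|$$
(Astala–Iwaniec–Martin, *Elliptic PDE and Quasiconformal Mappings in the Plane*, Thm 3.5.3). Taking $|x-w|=|y-w|$ and exchanging $x$ and $y$ shows $\eta_R(1)\ge1$, hence $\eta_R(2)\ge1$.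
* (AB) If $\|\nu\|_\infty\le1$ and $|\lambda|<1$, there is a unique qc homeomorphism $f^\lambda$ of $\mathbb C$ with Beltrami coefficient $\lambda\nu$ that fixes $0,1,\infty$, and for each $z$ the function $\lambda\mapsto f^\lambda(z)$ is holomorphic in $|\lambda|<1$ (Ahlfors–Bers).

*Example for (AB).* For $\nu\equiv1$ we get $f^\lambda(z)=\frac{z+\lambda\bar z}{1+\lambda}$, which is holomorphic in $\lambda$. It sends $iy$ to $iy\,\frac{1-\lambda}{1+\lambda}$. For real $\lambda$ the imaginary axis is preserved; for non-real $\lambda$ it is rotated to another line. The same contrast, with the unit circle in place of the axis, drives the upper bound below.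

We record three consequences.

*Two-sided bound.* Let $f$ be a $K$-qc self-map of $\mathbb D$. There are $c,C>0$, depending on $f$, with
$$c\,(1-|z|)^K\le1-|f(z)|\le C(1-|z|)^{1/K}.\tag{2}$$
For the right side, compare $f(z)$ with $f(z/|z|)$, using (Höl). For the left side, choose $w\in\partial\mathbb D$ with $|f(w)-f(z)|=1-|f(z)|$; then (Höl) for $f^{-1}$ gives $1-|z|\le|z-w|\le C'(1-|f(z)|)^{1/K}$.

*Convexity.* By (2), $I(t,f)$ is finite for every real $t$. By Hölder's inequality $t\mapsto\log\int(\cdot)^t\,d\theta$ is convex for each $r$, and a finite limsup of convex functions is convex. So $I(\cdot,f)$ is convex and continuous on $\mathbb R$, and $B(K,\cdot)$, a supremum of convex functions, is convex.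

*Möbius invariance.* If $T$ is a Möbius automorphism of $\mathbb D$, then $1-|T(w)|^2=|T'(w)|(1-|w|^2)$ with $|T'|$ bounded above and below on $\mathbb D$. So $I(t,T\circ f)=I(t,f)$.

**Worked example (one point of compression).** Let $\varphi(z)=\frac{i-z}{i+z}$, a conformal map of $\mathbb H$ onto $\mathbb D$ with $\varphi(0)=1$, $\varphi(\infty)=-1$, and put $f_K=\varphi\circ g_K\circ\varphi^{-1}$, a $K$-qc self-map of $\mathbb D$. From $|i+z|^2-|i-z|^2=4\,\mathrm{Im}\,z$ we get $1-|\varphi(z)|^2=4\,\mathrm{Im}\,z/|i+z|^2$. Since $\mathrm{Im}\,g_K(z)=|z|^{K-1}\mathrm{Im}\,z$, with $w=\varphi(z)$,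
$$\frac{1-|f_K(w)|^2}{1-|w|^2}=|z|^{K-1}\,\frac{|i+z|^2}{|i+g_K(z)|^2}.$$
For $z\in\mathbb H$, $|i+z|^2=1+|z|^2+2\,\mathrm{Im}\,z\asymp1+|z|^2$, and likewise $|i+g_K(z)|^2\asymp1+|z|^{2K}$. So the quotient is $\asymp|z|^{K-1}$ if $|z|\le1$ and $\asymp|z|^{1-K}$ if $|z|\ge1$. Here $|z|=|1-w|/|1+w|$, and $w\mapsto-w$ replaces $|z|$ by $1/|z|$, so the two halves of the circle $|w|=r$ contribute equally up to constants. On the half $\mathrm{Re}\,w\ge0$, with $w=re^{i\theta}$ and $r\ge\frac12$, we have $|1+w|\in[1,2]$ and $|1-w|\asymp(1-r)+|\theta|$. Hence the integral in (1) is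
$$\asymp\int_0^{\pi/2}(1-r+\theta)^{(K-1)t}\,d\theta,$$
which is bounded above and below if $(K-1)t>-1$, is $\asymp\log\frac1{1-r}$ if $(K-1)t=-1$, and is $\asymp(1-r)^{(K-1)t+1}$ if $(K-1)t<-1$. Therefore
$$I(t,f_K)=\max\{0,\,-(K-1)t-1\}\qquad(t\in\mathbb R).\tag{3}$$

**The question.** It is known that $B(K,t)=-(K-1)t-1$ for $t<-\frac2{K-1}$. So far out, one point of compression is extremal. What happens between $-\frac2{K-1}$ and $0$? The following is posed in "PROJECT SUMMARY", https://www.math.stonybrook.edu/~bishop/vita/nsf00.pdf.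

**Conjecture.** Let $1<K<\infty$. For $-\frac2{K-1}\le t\le0$,
$$B(K,t)=\frac{(K-1)^2}4\,t^2.\tag{4}$$

The task is to prove or disprove it.

## The parabola against a single compression point

Write $t_0=-\frac2{K-1}=-\frac{1-k}k$. At $t=0$ both sides of (4) are $0$. At $t=t_0$ the right side is $1$, and (3) gives $I(t_0,f_K)=1$. Moreover
$$\frac{(K-1)^2}4t^2-\big(-(K-1)t-1\big)=\Big(1+\frac{(K-1)t}2\Big)^2\ge0,$$
with a double zero at $t_0$. So the parabola leaves $0$ with zero slope and joins the known line tangentially at $t_0$: a natural guess.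

The first attempt to refute it would be to test it on $f_K$. The identity just written shows that this never succeeds: (3) lies on or below the parabola on all of $[t_0,0]$. In fact $I(t,f_K)=0$ for $-\frac1{K-1}\le t\le0$, because one compression point occupies too small a set of angles. To beat the parabola near $0$, where it is of order $t^2$, we need compression at *most* angles.

## The two theorems

Put
$$\kappa=\frac{k^2}{1-k^2}=\frac{(K-1)^2}{4K},\qquad U_K(t)=\frac{\kappa\,t(t-1)}{1+\kappa t}=\frac{k^2s(1+s)}{1-k^2-sk^2}\quad\text{with }s=-t.$$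

**Theorem 1.** For all $K>1$ and $t\le0$,
$$B(K,t)\ge\frac1{\log3}\log\Big(1+\frac{k^2\,t(t-1)}{160000}\Big).\tag{5}$$
Consequently $B(K,t)>\frac{(K-1)^2}4t^2$ for every $t\in\big[-\frac{2\cdot10^{-5}}{(K+1)^2},0\big)$. This interval lies inside $[-\frac2{K-1},0)$, so the conjecture fails for every $K>1$.

**Theorem 2.** For $K>1$ and $t_0\le t\le0$,
$$5\cdot10^{-6}\,k^2\,t(t-1)\le B(K,t)\le U_K(t)\le\tfrac{K+1}2\,k^2\,t(t-1).\tag{6}$$
Moreover $B(K,t)=U_K(t)$ at $t=0$ and $t=t_0$. Also $B(K,t)=0$ on $[0,1]$, so $B(K,\cdot)$ has a genuine corner at $0$: its left derivative there lies in $\big[-\frac{(K-1)^2}{4K},\,-\frac{k^2}{160000\log3}\big]$.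

So for bounded $K$ the correct order of magnitude on the whole interval is $k^2t(t-1)=k^2(t^2+|t|)$, not $k^2t^2$.

## Why $t(t-1)$ and not $t^2$

Here is a heuristic that suggests a pure square. Suppose the logarithm of the compression quotient at scale $3^{-n}$ behaves like a sum $S_n$ of $n$ independent steps $\pm a$ with mean zero. Then the mean of $e^{tS_n}$ is $(\cosh at)^n=e^{n(a^2t^2/2+O(a^4t^4))}$, which is quadratic in $t$ with no linear term.

The point at which this breaks is the phrase "mean zero." The exact constraint is on the quotient itself, not on its logarithm: a circle homeomorphism maps the circle onto a circle of length $2\pi$, so the quotient has bounded mean (this is (22) below). If $W>0$ is a non-constant random factor with mean $1$, then $\log W$ has *strictly negative* mean, by Jensen's inequality. Take the model factor $W=1-a\cos\phi$ with $\phi$ uniform. Since the mean of $\cos^2$ is $\frac12$,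
$$\text{mean of }W^t=1+\frac{t(t-1)}2\cdot\frac{a^2}2+O(a^3)\quad\text{for fixed }t.$$
This vanishes to the displayed order at $t=1$ *and* at $t=0$, and its slope at $t=0$ is not zero.

So here is the plan for Theorem 1: build a boundary homeomorphism whose derivative at scale $3^{-n}$ is a product of $n$ such factors, extend it quasiconformally with dilatation at most $k$ by taking $a$ to be a small multiple of $k$, and compute. Frequencies in powers of $3$ let us replace independence by an exact Fourier identity.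

*Example of the building block.* With one factor, the boundary map is $\int_0^x(1-a\cos2\pi u)\,du=x-\frac a{2\pi}\sin2\pi x$, a diffeomorphism of $\mathbb R$ commuting with $x\mapsto x+1$. The limit of many factors will still be a homeomorphism.

## A Riesz product and its self-similarity

From here to the end of the proof of Theorem 1, fix $K>1$ and put $a=k/200\in(0,\frac1{200})$.

**Step 1: the boundary homeomorphism.** This step builds $h$, shows that it stays close to the identity, and records how it reproduces itself under $x\mapsto3^nx$.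

Let
$$P_n(x)=\prod_{j=0}^{n-1}\big(1-a\cos(2\pi3^jx)\big),\quad P_0=1,\qquad h_m(x)=\int_0^xP_m .$$
Every integer has a unique balanced ternary expansion $q=\sum_j\varepsilon_j3^j$ with $\varepsilon_j\in\{-1,0,1\}$. Write each factor as $1-\frac a2e^{2\pi i3^jx}-\frac a2e^{-2\pi i3^jx}$ and expand. Choosing one of the three terms from each factor is choosing $\varepsilon_j$, so no two choices produce the same frequency, and
$$P_m(x)=\sum_{|q|\le(3^m-1)/2}c_q\,e^{2\pi iqx},\qquad c_q=\Big(-\frac a2\Big)^{\sum_j|\varepsilon_j|},\quad c_0=1.$$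
If the highest nonzero digit of $q$ has index $n$, then $|q|\ge3^n-(3^{n-1}+\dots+1)=3^n-\frac{3^n-1}2>\frac{3^n}2$. The sum of $|c_q|$ over such $q$ is $2\cdot\frac a2\cdot(1+a)^n=a(1+a)^n$: the top digit has two choices, and each lower digit contributes $1+\frac a2+\frac a2$. Hence
$$\sum_{q\ne0}\frac{|c_q|}{|q|}\le\sum_{n\ge0}2a\Big(\frac{1+a}3\Big)^n=\frac{6a}{2-a}\le4a.$$
Integrating term by term, $h_m(x)=x+\sum_{0<|q|\le(3^m-1)/2}c_q\frac{e^{2\pi iqx}-1}{2\pi iq}$, so $h_m\to h$ uniformly, where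
$$h(x)=x+D(x),\qquad|D(x)-D(x')|\le\sum_{q\neq0}\frac{2|c_q|}{2\pi|q|}\le\frac{4a}\pi.\tag{7}$$
Here $D$ is continuous, $1$-periodic, and $D(0)=0$. As a limit of increasing functions $h$ is nondecreasing, and $h(x+1)=h(x)+1$.

For an interval $J$ let $|h(J)|$ be the increment of $h$ over $J$. For $m>n$ we have $P_m(x)=P_n(x)P_{m-n}(3^nx)$, so the increment of $h_m$ over $J$ lies between $\inf_JP_n$ and $\sup_JP_n$ times $\int_JP_{m-n}(3^nx)\,dx=3^{-n}|h_{m-n}(3^nJ)|$. Letting $m\to\infty$,
$$\inf_JP_n\cdot3^{-n}|h(3^nJ)|\le|h(J)|\le\sup_JP_n\cdot3^{-n}|h(3^nJ)|.\tag{8}$$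
Finally, since $\sum_{j<n}3^j<3^n/2$ and $1-a\geq\frac12$,
$$|(\log P_n)'|\le\sum_{j<n}\frac{2\pi3^ja}{1-a}\le2\pi a\,3^n.\tag{9}$$

## Near-linearity of $h$ at every scale

**Step 2: $h$ is almost affine on every interval.** This is what will make the extension almost conformal. The slope $Q$ depends on place and scale, but the relative error is uniformly small.

Given $x\in\mathbb R$ and $y>0$, let $n=0$ if $y\ge1$; otherwise let $n\ge1$ satisfy $3^{-n}\le y<3^{1-n}$. In both cases $3^ny\ge1$. Put $Q=P_n(x)$ and $\epsilon=22a\le0.11$. The claim is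
$$|h(x+\tau y)-h(x)-Q\tau y|\le\epsilon Qy\qquad(|\tau|\le1).\tag{10}$$

Let $J$ be the interval between $x$ and $x+\tau y$. Since $h(x+\tau y)-h(x)$ and $Q\tau y$ both carry the sign of $\tau$ (or vanish), (10) says $\big|\frac{|h(J)|}{Qy}-|\tau|\big|\le22a$.

The length of $J$ is at most $y<3\cdot3^{-n}$ when $n\ge1$, so (9) gives $P_n/Q\in[e^{-6\pi a},e^{6\pi a}]$ on $J$; this is trivial if $n=0$. By (7), $|h(3^nJ)|=3^n|\tau|y+\delta$ with $|\delta|\le\frac{4a}\pi$, so $3^{-n}|h(3^nJ)|/y$ differs from $|\tau|$ by at most $\frac{4a}{\pi}\cdot\frac1{3^ny}\le\frac{4a}\pi$.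

*Upper bound.* By (8), $\frac{|h(J)|}{Qy}\le e^{6\pi a}\big(|\tau|+\frac{4a}\pi\big)$. Since $6\pi a\le0.0943$, we have $e^{6\pi a}-1\le1.05\cdot6\pi a\leq 19.8a$ and $e^{6\pi a}\le1.1$. So
$$\frac{|h(J)|}{Qy}-|\tau|\le19.8a+1.41a\le22a.$$

*Lower bound.* If $|\tau|\ge\frac{4a}\pi$, then by (8), using $e^{-u}\ge1-u$ and $|\tau|\le1$,
$$\frac{|h(J)|}{Qy}\ge e^{-6\pi a}\Big(|\tau|-\frac{4a}\pi\Big)\ge|\tau|-6\pi a-\frac{4a}\pi\ge|\tau|-22a.$$
If $|\tau|<\frac{4a}\pi$, then $\frac{|h(J)|}{Qy}\ge0>|\tau|-22a$. This proves (10).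

With $\tau=1$, (10) gives $h(x+y)-h(x)\ge(1-\epsilon)Qy>0$, so $h$ is strictly increasing.

## A $K$-quasiconformal extension of $h$

**Step 3: extend $h$ to $\mathbb H$, with dilatation at most $k$, and pass to the disk.** For $y>0$ put
$$\alpha=\int_0^1h(x+\tau y)\,d\tau=\frac1y\int_x^{x+y}h,\qquad\beta=\int_0^1h(x-\tau y)\,d\tau=\frac1y\int_{x-y}^xh,$$
$$F=u+iv,\qquad u=\frac{\alpha+\beta}2,\qquad v=\alpha-\beta.$$
If $h$ were exactly $Qx+\text{const}$, then $\alpha=h(x)+\frac{Qy}2$ and $\beta=h(x)-\frac{Qy}2$, so $u=h(x)$, $v=Qy$, and $F$ would be conformal. We check that the error (10) spoils this only slightly.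

*Derivatives.* Since $h$ is continuous, $F$ is $C^1$ on $\mathbb H$, and differentiating the second forms of $\alpha$ and $\beta$,
$$\alpha_x=\frac{h(x+y)-h(x)}y,\qquad\beta_x=\frac{h(x)-h(x-y)}y,$$
$$\alpha_y=\frac{h(x+y)-\alpha}y=\frac1y\int_0^1[h(x+y)-h(x+\tau y)]\,d\tau,\qquad\beta_y=\frac{h(x-y)-\beta}y=\frac1y\int_0^1[h(x-y)-h(x-\tau y)]\,d\tau.$$
By (10), $|\alpha_x-Q|\le\epsilon Q$ and $|\beta_x-Q|\le\epsilon Q$. Two uses of (10) give $h(x+y)-h(x+\tau y)=Q(1-\tau)y$ up to an error $2\epsilon Qy$. Since $\int_0^1(1-\tau)\,d\tau=\frac12$, $|\alpha_y-\frac Q2|\le2\epsilon Q$, and in the same way $|\beta_y+\frac Q2|\le2\epsilon Q$. Therefore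
$$|u_x-Q|\le\epsilon Q,\quad|u_y|\le2\epsilon Q,\quad|v_x|\le2\epsilon Q,\quad|v_y-Q|\le4\epsilon Q.$$

*Dilatation.* From $2F_{\bar z}=(u_x-v_y)+i(v_x+u_y)$ and $2F_z=(u_x+v_y)+i(v_x-u_y)$,
$$2|F_{\bar z}|\le(5+2+2)\epsilon Q=9\epsilon Q,\qquad2|F_z|\ge u_x+v_y\ge(2-5\epsilon)Q\ge Q.$$
So $|F_{\bar z}|\le9\epsilon|F_z|=198a|F_z|\le k|F_z|$, which is why $a=k/200$ was chosen. Since $k<1$ the Jacobian $|F_z|^2-|F_{\bar z}|^2$ is positive, and $F$ is a sense-preserving $C^1$ local diffeomorphism.

*Global bijectivity.* Since $h$ is strictly increasing, $v=\int_0^1[h(x+\tau y)-h(x-\tau y)]\,d\tau>0$, so $F(\mathbb H)\subset\mathbb H$. Inserting $h=x+D$ and using (7),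
$$|u-x|\le\sup|D|,\qquad|v-y|\le\frac{4a}\pi.$$
Also $v\le h(x+y)-h(x-y)\to0$ as $y\to0$, uniformly in $x$, because $h$ is uniformly continuous. If $F(x+iy)$ stays in a compact subset of $\mathbb H$, the two displayed bounds keep $x$ bounded and $y$ bounded above, and the uniform limit keeps $y$ away from $0$. So $F:\mathbb H\to\mathbb H$ is proper. A proper local homeomorphism of $\mathbb H$ to $\mathbb H$ is a covering, and since $\mathbb H$ is simply connected it is a homeomorphism. Thus $F$ is $K$-qc. Also $F(z+1)=F(z)+1$, and $v\to\infty$ if and only if $y\to\infty$.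

*To the disk.* Define $f(e^{2\pi iz})=e^{2\pi iF(z)}$ and $f(0)=0$. The relation $F(z+1)=F(z)+1$ makes $f$ well defined on $\mathbb D\setminus\{0\}$. It is onto $\mathbb D\setminus\{0\}$ because $F$ is onto $\mathbb H$. It is injective: if $F(z)-F(w)=p\in\mathbb Z$, then $F(z)=F(w+p)$, so $z=w+p$. Continuity of $f$ and $f^{-1}$ at $0$ is the statement $v\to\infty\iff y\to\infty$. Since $z\mapsto e^{2\pi iz}$ is locally conformal, $f$ is $K$-qc on $\mathbb D\setminus\{0\}$, and a point is removable, so $f$ is a $K$-qc homeomorphism of $\mathbb D$.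

## Integral means of $f$ by a Fourier identity

**Step 4: bound $I(t,f)$ from below.** First we bound the compression quotient by $P_n$; then we compute the mean of $P_n^{-s}$. Let $t=-s\le0$.

Let $r=e^{-2\pi y}$ with $2\pi y\le1$, let $\theta=2\pi x$, and let $n$ be the integer of Step 2 for this $y$. Since $1-e^{-w}\ge\frac w2$ for $0\le w\le1$, $1-r\ge\pi y$. Also $|f(re^{i\theta})|=e^{-2\pi v}$, so by (10)
$$1-|f(re^{i\theta})|\le2\pi v\le2\pi\big(h(x+y)-h(x-y)\big)\le4\pi(1+\epsilon)Qy\le5\pi P_n(x)\,y.$$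
So the quotient in (1) is at most $5P_n(x)$, and, as $t\le0$,
$$\int_0^{2\pi}\Big(\frac{1-|f(re^{i\theta})|}{1-r}\Big)^td\theta\ge2\pi\,5^{-s}\int_0^1P_n(x)^{-s}\,dx.\tag{11}$$

Jensen's inequality already shows that the mean on the right grows linearly in the exponent: the mean of $\log(1-a\cos2\pi3^jx)$ over $[0,1]$ does not depend on $j$ and is negative, since $1-a\cos$ has mean $1$ and is not constant. So $\int_0^1P_n^{-s}\ge e^{-s\int_0^1\log P_n}=e^{cns}$ with $c>0$. The Fourier expansion gives more. We have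
$$(1-a\cos\phi)^{-s}=\sum_{j\ge0}\binom{s+j-1}ja^j\cos^j\phi=\sum_qg_q\,e^{iq\phi},$$
and every $g_q$ is nonnegative, because the binomial coefficients are nonnegative for $s\ge0$ and $\cos^j\phi=2^{-j}(e^{i\phi}+e^{-i\phi})^j$ has nonnegative coefficients. They are summable, with sum $(1-a)^{-s}$. Multiplying the $n$ absolutely convergent series for $\phi=2\pi3^jx$ and integrating,
$$\int_0^1P_n^{-s}\,dx=\sum_{q_0+3q_1+\dots+3^{n-1}q_{n-1}=0}g_{q_0}g_{q_1}\cdots g_{q_{n-1}}\ge g_0^n,$$
where we kept only the term with all $q_j=0$. The constant term of $\cos^2\phi$ is $\frac12$, so keeping $j=0$ and $j=2$,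
$$g_0\ge1+\frac{s(s+1)}2a^2\cdot\frac12=1+\frac{k^2s(s+1)}{160000}.$$
Since $\pi y\le1-r\le2\pi y$ and $3^{-n}\le y<3^{1-n}$, we have $n=\frac{\log\frac1{1-r}}{\log3}+O(1)$. With (11), $I(t,f)\ge\frac{\log g_0}{\log3}$. As $s(s+1)=t(t-1)$, this is (5).

**Step 5: compare with the parabola.** Let $t_0\le t<0$ and $X=k^2s(s+1)/160000$. Since $s\le\frac2{K-1}$,
$$k^2s^2\le\frac4{(K+1)^2}\le1,\qquad k^2s\le\frac{2(K-1)}{(K+1)^2}\le\frac14,$$
the last bound because $\frac{2(K-1)}{(K+1)^2}$ is largest at $K=3$. So $X\le\frac{1.25}{160000}\le10^{-5}$, and $\log(1+X)\ge X-\frac{X^2}2\ge0.99X$. Since $\frac{0.99}{160000\log3}\ge5\cdot10^{-6}$,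
$$B(K,t)\ge\frac{0.99}{\log3}X\ge5\cdot10^{-6}\,k^2s(1+s)\qquad(t_0\le t<0).\tag{12}$$
The conjectured value is $\frac{(K-1)^2}4s^2=\frac{(K+1)^2}4k^2s^2$. If $0<s\le\frac{2\cdot10^{-5}}{(K+1)^2}$, then $\frac{(K+1)^2}4s\le5\cdot10^{-6}<5\cdot10^{-6}(1+s)$. Multiplying by $k^2s$ and using (12), $\frac{(K-1)^2}4t^2<B(K,t)$. Since $\frac{2\cdot10^{-5}}{(K+1)^2}<\frac2{K-1}$, the interval lies inside $[t_0,0)$. This proves Theorem 1. $\blacksquare$

The lower bound in (6) is (12), together with $B(K,0)=0$. We turn to the upper bound; its proof uses the method of Prause–Smirnov (*Quasisymmetric distortion spectrum*, Bull. LMS 2011).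

## A holomorphic family and two packing bounds

**Step 6: embed $f$ in a holomorphic family.** The purpose is to make $\log\frac1{|\text{chord}|}$ a harmonic function of a parameter. Let $f$ be a $K$-qc self-map of $\mathbb D$. By Möbius invariance we may assume $f(0)=0$ and $f(1)=1$. Extend $f$ by reflection in $\partial\mathbb D$ to a $K$-qc map of $\mathbb C$ fixing $0,1,\infty$, still called $f$. Let $\nu=\mu_f/k$, so $\|\nu\|_\infty\le1$, and let $f^\lambda$ be the family of (AB). By uniqueness $f^k=f$, and $f^0=\mathrm{id}$.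

Let $\jmath(z)=1/\bar z$. For a qc map $g$, the map $\jmath\circ g\circ\jmath$ has Beltrami coefficient $\overline{\mu_g(1/\bar z)}$ times a unimodular factor depending only on $z$. This depends *real*-linearly on $\mu_g$. Since $\jmath f\jmath=f$, the coefficient $k\nu$ is left unchanged by this operation, and hence so is $\lambda\nu$ for every *real* $\lambda$. Then $\jmath f^\lambda\jmath$ has the same coefficient as $f^\lambda$ and also fixes $0,1,\infty$, so by uniqueness $\jmath f^\lambda\jmath=f^\lambda$. Consequently $f^\lambda(\partial\mathbb D)=\partial\mathbb D$ for real $\lambda\in(-1,1)$. For non-real $\lambda$ nothing of the kind is claimed; recall the rotating imaginary axis in the example for (AB).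

For $N\ge6$ let
$$z_j=e^{2\pi ij/N},\qquad r_j(\lambda)=f^\lambda(z_{j+1})-f^\lambda(z_j)\qquad(j\bmod N).$$
These functions are holomorphic and zero-free in $|\lambda|<1$.

**Step 7: packing in the plane and on the circle.** These are the only two geometric inputs on the chords $r_j(\lambda)$.

*Plane.* For each $R<1$ put $C_R=\eta_R(2)^4\ge1$. Then
$$\sum_j|r_j(\lambda)|^2\le C_R\qquad(|\lambda|\le R).\tag{13}$$
Indeed, $|z_{j+1}-z_j|=2\sin\frac\pi N$ and the disks $B(z_j,\sin\frac\pi N)$ are disjoint. If $|y-z_j|=\sin\frac\pi N$, (QS) with $x=z_{j+1}$, $w=z_j$ gives $|r_j(\lambda)|\le\eta_R(2)|f^\lambda(y)-f^\lambda(z_j)|$. So the image of this disk contains the disk of radius $|r_j(\lambda)|/\eta_R(2)$ about $f^\lambda(z_j)$. All these images are disjoint and lie in $f^\lambda(B(0,2))$, which is contained in $B(0,\eta_R(2))$ by (QS) with $w=0$, $y=1$. Comparing areas gives (13).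

*Circle.* If $\lambda\in(-1,1)$ is real, $f^\lambda$ is a homeomorphism of the circle, and chords are shorter than arcs:
$$\sum_j|r_j(\lambda)|\le2\pi\qquad(\lambda\in(-1,1)).\tag{14}$$

**Step 8: from the integral to chords.** This step replaces $1-|f|$ by $|r_j(k)|$. Let $\rho=1-r$ be small and $N=\lceil1/\rho\rceil$, so $\frac1\rho\le N\le\frac2\rho$. Let $z=re^{i\theta}$ with $\frac{2\pi j}N\le\theta\le\frac{2\pi(j+1)}N$. Then $|z-z_j|,|z-z_{j+1}|\le\rho+\frac{2\pi}N\le8\rho$. Let $w\in\partial\mathbb D$ be such that $f(w)$ is a boundary point nearest to $f(z)$; then $|w-z|\ge\rho$. By (QS) centered at $z$, $|f(z_j)-f(z)|\le\eta_k(8)(1-|f(z)|)$, and the same for $z_{j+1}$, so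
$$|r_j(k)|\le2\eta_k(8)\,(1-|f(z)|).\tag{15}$$
Conversely, $|z_{j+1}-z_j|=2\sin\frac\pi N\ge\frac4N\ge2\rho$, so (QS) centered at $z_j$ gives
$$1-|f(z)|\le|f(z)-f(z_j)|\le\eta_k(4)|r_j(k)|.\tag{16}$$
Integrate over the $N$ arcs of length $2\pi/N$. From (15) and $\rho\le\frac2N$, for $s\ge0$,
$$\int_0^{2\pi}\Big(\frac{1-|f(re^{i\theta})|}{1-r}\Big)^{-s}d\theta\le C\,N^{-1-s}\sum_j|r_j(k)|^{-s}\tag{17}$$
with $C$ independent of $r$. The companion estimate with exponent $1$, which comes from (16), is (22).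

So we must bound $\sum_j|r_j(k)|^{-s}$ by a power of $N$, knowing (13), (14), and that $r_j(0)$ has modulus $2\sin\frac\pi N$.

**Step 9: from sums to harmonic functions.** For a probability vector $p=(p_0,\dots,p_{N-1})$ put
$$H=-\sum_jp_j\log p_j,\qquad\Lambda(\lambda)=\sum_jp_j\log\frac1{|r_j(\lambda)|}.$$
Then $\Lambda$ is harmonic in $|\lambda|<1$. We use Gibbs' identity
$$\log\sum_je^{a_j}=\max_p\Big(H(p)+\sum_jp_ja_j\Big).\tag{18}$$
Here "$\ge$" for each $p$ is Jensen's inequality for the logarithm applied to $\sum_{p_j>0}p_j\,\frac{e^{a_j}}{p_j}$, and $p_j=e^{a_j}/\sum_ie^{a_i}$ gives equality. For instance, with $N$ equal numbers $a_j=0$ it says $H\le\log N$, with equality at the uniform vector.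

With $a_j=2\log|r_j(\lambda)|$ and $a_j=\log|r_j(\lambda)|$, (13) and (14) become
$$H-2\Lambda(\lambda)\le\log C_R\quad(|\lambda|\le R),\qquad H-\Lambda(\lambda)\le\log2\pi\quad(\lambda\in(-1,1)).\tag{19}$$
Also $|r_j(0)|=2\sin\frac\pi N\ge\frac4N$ gives $\Lambda(0)\le\log N$. The goal is an upper bound for $H+s\Lambda(k)$ that is uniform in $p$.

Let $R\in(k,1)$, $k'=k/R<1$, and
$$v(\zeta)=\Lambda(R\zeta)-\frac H2+\frac12\log C_R .$$
By the first part of (19), $v$ is harmonic near $\overline{\mathbb D}$ and nonnegative on $\overline{\mathbb D}$. Since $C_R\ge1$, and $R\zeta$ is real when $\zeta$ is,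
$$v(k')\ge\Lambda(k)-\frac H2,\qquad v(0)\le\log N-\frac H2+\frac12\log C_R,\qquad v(-l)\ge\frac H2-\log2\pi\quad(0<l<1).\tag{20}$$
The third bound is the second part of (19).

## What Harnack's inequality gives, and what it overlooks

The first idea is to use only positivity of $v$. Harnack's inequality gives $v(k')\le K'v(0)$ with $K'=\frac{1+k'}{1-k'}$. Inserting the first two bounds of (20),
$$H+s\Lambda(k)\le sK'\log N+H\Big(1-\frac{s(K'-1)}2\Big)+C .$$
If $s\le\frac2{K'-1}$ the coefficient of $H$ is nonnegative, and $H\le\log N$ gives $H+s\Lambda(k)\le\big(1+s+\frac{s(K'-1)}2\big)\log N+C$. By (18) and (17), $I(t,f)\le\frac{s(K'-1)}2$. For $0<s<-t_0$ we may let $R\to1$, and $I(t,f)\le\frac{K-1}2|t|$.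

This is the chord from $(0,0)$ to $(t_0,1)$. It is right at both ends, but its slope $\frac{K-1}2$ is of order $k$ as $K\to1$, whereas Theorem 2 claims order $k^2$. The loss can be located. Equality in Harnack's inequality means that the representing measure of $v$ on $\partial\mathbb D$ is a point mass at $1$, and then $v(-l)=\frac{1-l}{1+l}v(0)$ is *smaller* than $v(0)$ by a fixed factor. But the bound was closed by taking $H=\log N$. In that case (20) says $v(0)\le\frac12\log N+C$ and $v(-l)\ge\frac12\log N-C$: along the real segment $v$ essentially does not drop below $v(0)$. For large $N$ these are incompatible.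

So we should use positivity of $v$ together with its size at one well-chosen point $-l$ on the *opposite* side of $0$ from $k$.

## A three-point inequality for positive harmonic functions

**Step 10: a Harnack inequality with a third point.** We look for a bound $s\,v(k)+A\,v(-l)\le M\,v(0)$ with $A>0$. When (20) is inserted, the coefficients of $H$ add up, on the left side, to $-\frac s2+\frac A2+\frac M2$. We want exactly $H+s\Lambda(k)$, that is,
$$A+M=2+s.$$
By the Poisson formula the bound must be tested on Poisson kernels only. There it becomes a convex function of $c=\cos\phi$, so it suffices to test $c=\pm1$, and we ask for equality at both. These three conditions determine $l$, $A$, and $M$.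

**Lemma 3.** Let $0<k<1$, $0<s<\frac{1-k}k$, and
$$l=\frac{sk}{1-k^2-sk^2},\qquad b=\frac{l(l+k)}{1+kl}.$$
Then $0<l<1$, $b<1$, $b=\frac{k^2s(1+s)}{1-k^2-sk^2}$, and every function $v$ that is harmonic in a neighborhood of $\overline{\mathbb D}$ and nonnegative on $\overline{\mathbb D}$ satisfies
$$s\,v(k)+(1-b)\,v(-l)\le(1+s+b)\,v(0).\tag{21}$$

*Proof.* The hypothesis is $sk(1+k)<1-k^2$, that is, $sk<1-k^2-sk^2$. So the denominator of $l$ is positive and $0<l<1$. From the definition,
$$1+kl=\frac{1-k^2}{1-k^2-sk^2},\qquad l+k=\frac{k(1-k^2)(1+s)}{1-k^2-sk^2},\qquad\frac{sk}{l(1-k^2)}=\frac1{1+kl}.$$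
The first two give $\frac{l+k}{1+kl}=k(1+s)$, so $b=lk(1+s)=\frac{k^2s(1+s)}{1-k^2-sk^2}$. Put
$$A=1-b=\frac{1+kl-l^2-kl}{1+kl}=\frac{1-l^2}{1+kl}>0,\qquad M=s\,\frac{1+k^2}{1-k^2}+A\,\frac{1+l^2}{1-l^2}.$$

*$M=1+s+b$.* Since $1+\frac{1+l^2}{1-l^2}=\frac2{1-l^2}$ and $\frac{1+k^2}{1-k^2}=1+\frac{2k^2}{1-k^2}$,
$$M+A=s+\frac{2sk^2}{1-k^2}+\frac{2A}{1-l^2}=s+\frac{2sk^2}{1-k^2}+\frac2{1+kl}=s+2\,\frac{sk^2+(1-k^2-sk^2)}{1-k^2}=s+2 .$$
So $M=2+s-A=1+s+b$.

*Reduction to $c=\pm1$.* By the Poisson formula, $v(x)$ for real $x\in(-1,1)$ is the average of $v(e^{i\phi})\frac{1-x^2}{1+x^2-2x\cos\phi}$ over the circle, and $v(e^{i\phi})\ge0$. So (21) follows from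
$$\Psi(c)=s\,\frac{1-k^2}{1+k^2-2kc}+A\,\frac{1-l^2}{1+l^2+2lc}\le M\qquad(-1\le c\le1).$$
Each term is a positive constant divided by a positive affine function of $c$, hence convex. So $\Psi$ is convex and it is enough to check $c=\pm1$.

*Values at $c=\pm1$.* There
$$\Psi(\pm1)=s\,\frac{(1\pm k)^2}{1-k^2}+A\,\frac{(1\mp l)^2}{1-l^2}=M\pm2\Big(\frac{sk}{1-k^2}-\frac{Al}{1-l^2}\Big).$$
By the identities above, $\frac{sk}{1-k^2}=\frac l{1+kl}=\frac{Al}{1-l^2}$. So $\Psi(1)=\Psi(-1)=M$, and (21) follows. $\blacksquare$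

## The bound $B(K,t)\le U_K(t)$

**Step 11: insert the two packings into Lemma 3.** Let $0<s<-t_0=\frac{1-k}k$. Choose $R\in(k,1)$ so close to $1$ that $k'=k/R<1$ satisfies $s<\frac{1-k'}{k'}$. Let $l',b'$ be the quantities of Lemma 3 for $k'$ and $s$. Apply (21), for $k',l',b'$, to the function $v$ of Step 9 and insert (20) with $l=l'$; this is allowed because $1-b'>0$. We get
$$s\Big(\Lambda(k)-\frac H2\Big)+(1-b')\Big(\frac H2-\log2\pi\Big)\le(1+s+b')\Big(\log N-\frac H2+\frac12\log C_R\Big).$$
Collected on the left, the coefficient of $H$ is $-\frac s2+\frac{1-b'}2+\frac{1+s+b'}2=1$. Hence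
$$H+s\Lambda(k)\le(1+s+b')\log N+C$$
with $C$ independent of $N$ and $p$. Maximizing over $p$ with (18) for $a_j=s\log\frac1{|r_j(k)|}$,
$$\sum_j|r_j(k)|^{-s}\le e^C\,N^{1+s+b'}.$$
By (17) the integral in (1) is at most a constant times $N^{b'}$, and $N\le\frac2{1-r}$. So $I(t,f)\le b'$. Letting $R\to1$, $k'\to k$ and
$$I(t,f)\le\frac{k^2s(1+s)}{1-k^2-sk^2}=U_K(t)\qquad(t_0<t<0).$$
At $t=0$ both sides are $0$. At $t=t_0$ use that $I(\cdot,f)$ is continuous and that $U_K$ is continuous there: $\kappa t_0=-\frac{K-1}{2K}$, so $1+\kappa t_0=\frac{K+1}{2K}>0$. Thus $I(t_0,f)\le U_K(t_0)$. Taking the supremum over $f$, $B(K,t)\le U_K(t)$ on $[t_0,0]$.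

**Step 12: the last inequality in (6).** On $[t_0,0]$, $1+\kappa t\ge1+\kappa t_0=\frac{K+1}{2K}$. So
$$U_K(t)\le\kappa\,\frac{2K}{K+1}\,t(t-1)=\frac{(K-1)^2}{2(K+1)}\,t(t-1)=\frac{K+1}2\,k^2\,t(t-1).$$

## Endpoint values and the corner at $0$

**Step 13: equality at $t=0$ and $t=t_0$.** At $0$ both functions vanish. At $s=\frac2{K-1}$,
$$\kappa s(1+s)=\frac{K-1}{2K}\cdot\frac{K+1}{K-1}=\frac{K+1}{2K}=1-\kappa s,$$
so $U_K(t_0)=1$. By (3), $I(t_0,f_K)=-(K-1)t_0-1=1$. Together with Step 11, $B(K,t_0)=1=U_K(t_0)$.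

**Step 14: $B(K,\cdot)=0$ on $[0,1]$.** We need $I(1,f)\le0$. With the notation and normalization of Step 8, (16), $\frac1\rho\le N$, and (14) at $\lambda=k$ give
$$\int_0^{2\pi}\frac{1-|f(re^{i\theta})|}{1-r}\,d\theta\le\frac{2\pi}N\sum_j\frac{\eta_k(4)|r_j(k)|}\rho\le2\pi\eta_k(4)\sum_j|r_j(k)|\le4\pi^2\eta_k(4).\tag{22}$$
So $I(1,f)\le0$. Since $I(0,f)=0$, convexity gives $I(t,f)\le0$ on $[0,1]$, and the identity map gives $0$. Hence $B(K,t)=0$ there.

**Step 15: the corner.** $B(K,\cdot)$ is convex and, by Steps 11 and 14, finite on $[t_0,1]$. So its one-sided derivatives at $0$ exist, and the right one is $0$ by Step 14. For $t<0$ we divide the bounds by $t$, which reverses inequalities. From $B(K,t)\le U_K(t)=\kappa|t|+O(t^2)$ the left derivative is at least $-\kappa=-\frac{(K-1)^2}{4K}$. From (5), whose right side is $\frac{k^2|t|}{160000\log3}+O(t^2)$, it is at most $-\frac{k^2}{160000\log3}<0$. The one-sided derivatives differ, so the corner is genuine. This proves Theorem 2. $\blacksquare$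

## The gap between the parabola and $U_K$, and exponents below $t_0$

With $s=-t$ and $\frac{(K-1)^2}4=K\kappa$,
$$U_K(t)-\frac{(K-1)^2}4t^2=\kappa s\Big(\frac{1+s}{1-\kappa s}-Ks\Big)=\kappa s\,\frac{1-(K-1)s+\frac{(K-1)^2}4s^2}{1-\kappa s}=\frac{\kappa s\,\big(1-\frac{K-1}2s\big)^2}{1-\kappa s}.$$
So the conjectured function touches $U_K$ at $t=0$ and at $t=t_0$ (tangentially at $t_0$), and lies strictly below it in between.

For $t<t_0$ the tools above recover the known formula. By (2) the quotient in (1) is at least $c(1-r)^{K-1}$. Raised to the negative power $t-t_0$ it is at most $C(1-r)^{(K-1)(t-t_0)}$. Splitting off this factor and using $I(t_0,f)\le1$,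
$$I(t,f)\le1+(K-1)(t_0-t)=-(K-1)t-1,$$
and (3) shows that $f_K$ attains this value.

These notes do not determine $B(K,t)$ exactly on $(t_0,0)$. What is proved there is the two-sided estimate (6) and, for every $K>1$, the failure of formula (4) on the explicit interval of Theorem 1.
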